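# Moran–Sierpinski measures: integrality is necessary for a spectrum, but not sufficient

## 1. The first guess: spectral exactly when $\tfrac13(1,-1)A_n$ is integral for $n\ge2$

Take the three digits $\mathcal D=\{(0,0)^t,(1,0)^t,(0,1)^t\}$ and a sequence of nonsingular integer matrices $A_1,A_2,\dots\in M_2(\mathbb Z)$. Choose digits $d_1,d_2,\dots$ independently and uniformly, and form the random point
$$A_1^{-1}d_1+A_1^{-1}A_2^{-1}d_2+A_1^{-1}A_2^{-1}A_3^{-1}d_3+\cdots .$$
When does its law $\mu$ admit an orthonormal basis of exponentials? The answer that one would first guess is a congruence: this happens if and only if $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge 2$. We first make the words precise, then see where the guess comes from, and then test it.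

Points of $\mathbb R^2$ are column vectors, often printed as rows. For a finite set $E$ let $\delta_E=\frac1{\#E}\sum_{e\in E}\delta_e$.

**Definition (Moran–Sierpinski measure).** $\mu_{\{A_n,\,n\ge1\}}$ is the weak limit, whenever it exists, of the finite partial convolutions of
$$\delta_{A_1^{-1}\mathcal D}*\delta_{A_1^{-1}A_2^{-1}\mathcal D}*\delta_{A_1^{-1}A_2^{-1}A_3^{-1}\mathcal D}*\cdots .$$
With $B_n=A_n\cdots A_1$, so that $B_n^{-1}=A_1^{-1}\cdots A_n^{-1}$, the $n$-th partial convolution is the law of $\sum_{j\le n}B_j^{-1}d_j$, where the $d_j$ are i.i.d. uniform on $\mathcal D$.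

**Definition (spectral measure).** Write $e_\lambda(x)=e^{2\pi i\langle\lambda,x\rangle}$. A Borel probability measure $\mu$ on $\mathbb R^2$ is spectral if there is a set $\Lambda\subset\mathbb R^2$, called a spectrum, such that $\{e_\lambda:\lambda\in\Lambda\}$ is an orthonormal basis of $L^2(\mu)$. (The conjecture below concerns compactly supported $\mu$. The definition makes sense without this, and Theorems 2 and 3 do not assume it.)

With $\hat\mu(\xi)=\int e^{-2\pi i\langle\xi,x\rangle}\,d\mu(x)$ we have $\langle e_{\lambda'},e_\lambda\rangle_{L^2(\mu)}=\hat\mu(\lambda-\lambda')$. So orthogonality is a statement about zeros of $\hat\mu$. Put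
$$v=\tfrac13(1,-1)^t,\qquad \phi(\xi)=\hat\delta_{\mathcal D}(\xi)=\tfrac13\big(1+e^{-2\pi i\xi_1}+e^{-2\pi i\xi_2}\big).$$
For $|z|=|w|=1$ we have $1+z+w=0$ if and only if $\{z,w\}=\{e^{2\pi i/3},e^{-2\pi i/3}\}$. Hence $\phi(\xi)=0\iff\xi\in\pm v+\mathbb Z^2$. Clearly $\phi$ is $\mathbb Z^2$-periodic, and $\frac13(1,-1)A\in\mathbb Z^2\iff A^tv\in\mathbb Z^2$.

*Example: one level.* $\delta_{\mathcal D}$ has spectrum $\{0,v,-v\}$. Indeed $2v=3v-v\equiv-v$ mod $\mathbb Z^2$, so all differences of distinct elements lie in $\pm v+\mathbb Z^2$, and $L^2(\delta_{\mathcal D})$ has dimension $3$.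

*Example: two levels, and the source of the guess.* Consider $\delta_{\mathcal D}*\delta_{A^{-1}\mathcal D}$, with transform $\phi(\xi)\phi(A^{-t}\xi)$, where $A^{-t}=(A^t)^{-1}$. Try the nine frequencies $x_1+A^tx_2$ with $x_1,x_2\in\{0,v,-v\}$. If $A^tv\in\mathbb Z^2$, this works. When $x_1\ne x_1'$ the difference lies in $\pm v+\mathbb Z^2$, where $\phi=0$. When $x_1=x_1'$ and $x_2\neq x_2'$, applying $A^{-t}$ to the difference gives $x_2-x_2'\in\pm v+\mathbb Z^2$, so the second factor vanishes. Nine orthogonal exponentials fill a space of dimension at most $9$. So integrality of $A^tv$ is what lets the levels cooperate.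

Now the tests.

*Test 1: $A_n=3I$.* The condition holds. Here $x=\sum3^{-n}d_n$, so $x_1-x_2=\sum_n3^{-n}\varepsilon_n$ with $\varepsilon_n$ uniform on $\{-1,0,1\}$, because $(1,0)\mapsto1$, $(0,1)\mapsto-1$, $(0,0)\mapsto0$. Since $\sum3^{-n}=\frac12$, the number $x_1-x_2+\frac12$ has independent uniform ternary digits $\varepsilon_n+1$. So $x_1-x_2$ is uniform on $[-\frac12,\frac12]$. Almost every number has only one ternary expansion, so $x_1-x_2$ determines all $\varepsilon_n$, hence all $d_n$, hence $x$, almost surely. Therefore $h\mapsto h(x_1-x_2)$ is an isometry of $L^2[-\frac12,\frac12]$ *onto* $L^2(\mu)$. It sends the basis $e^{2\pi its}$, $t\in\mathbb Z$, to $e_{t(1,-1)}$. So $\mu$ is spectral, with spectrum $\mathbb Z(1,-1)$.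

*Test 2: $A_n=2I$.* The condition fails. All factors of $\hat\mu(\xi)=\prod_n\phi(2^{-n}\xi)$ have their zeros in $2^n(\pm v+\mathbb Z^2)\subset\pm v+\mathbb Z^2$, since $2^nv\equiv\pm v$ mod $\mathbb Z^2$; and $\hat\mu$ itself vanishes only where a factor does (Fact 1 below). Suppose $e_0,e_{\lambda_1},e_{\lambda_2},e_{\lambda_3}$ were orthogonal. Two of the three $\lambda_i$ would lie in the same class $v+\mathbb Z^2$ or $-v+\mathbb Z^2$. Their difference would be in $\mathbb Z^2$, which is disjoint from $\pm v+\mathbb Z^2$: impossible. After translating, any orthogonal family has at most $3$ members. But the support of $\mu$ contains the infinitely many points $\sum_{n\le N}2^{-n}d_n$, so $L^2(\mu)$ has infinite dimension, and $\mu$ is not spectral.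

*Test 3: why $n\ge2$.* Let $A_1=2I$ and $A_n=3I$ for $n\ge2$. Then $B_n^{-1}=\frac32\,3^{-n}I$, so $\mu$ is the measure of Test 1 dilated by $\frac32$, with spectrum $\frac23\mathbb Z(1,-1)$, although $\frac13(1,-1)A_1\notin\mathbb Z^2$. The matrix $A_1$ is only a change of coordinates.

The guess passes. It is Conjecture 1.7 of "The Orthogonal Bases of Exponential Functions Based on Moran–Sierpinski Measures" (doi:10.1007/s10114-024-2604-5):

**Conjecture 1.7.** Let $A_n\in M_2(\mathbb Z)$ be such that $\mu_{\{A_n,n\ge1\}}$ is a Borel probability measure with a compact support. Then $\mu_{\{A_n,n\ge1\}}$ is a spectral measure if and only if $\frac13(1,-1)A_n\in\mathbb Z^2$ for $n\ge2$.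

The conjecture is false: "only if" is true, "if" is not. Let $|\cdot|$ be the sup norm on $\mathbb R^2$ and $\|\cdot\|$ the induced matrix norm (the largest row sum of absolute values).

**Theorem 1.** There are $A_n\in M_2(\mathbb Z)$ with $|\det A_n|=3$ and $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge1$, and with $\sum_n\|B_n^{-1}\|<\infty$ (so that $\mu_{\{A_n\}}$ is a compactly supported probability measure), such that $\mu_{\{A_n\}}$ is not spectral.

**Theorem 2.** If $A_n\in M_2(\mathbb Z)$ are nonsingular and $\mu_{\{A_n\}}$ exists and is spectral, then $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge2$.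

**Theorem 3.** Let $\mu_{\{A_n\}}$ exist, with $\frac13(1,-1)A_n\in\mathbb Z^2$ for $n\ge2$, and let $\nu_n=\mu_{\{A_{n+1},A_{n+2},\dots\}}$. If there are $c,\eta>0$ such that for infinitely many $n$ one has $|\hat\nu_n(\xi)|\ge c$ for all $|\xi|\le\frac12+\eta$, then $\mu_{\{A_n\}}$ is spectral. In particular, if $\{A_n:n\ge2\}$ is finite and $\sum_m\sup_{n\ge1}\|A_{n+1}^{-1}\cdots A_{n+m}^{-1}\|<\infty$, then $\mu_{\{A_n\}}$ is spectral if and only if $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge2$.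

## 2. Zeros of $\hat\mu$ and a test for completeness

**Fact 1 (zeros).** *If $\mu=\mu_{\{A_n\}}$ exists, then $\|B_n^{-1}\|\to0$, the tail measures $\mu_{\{A_{N+1},A_{N+2},\dots\}}$ exist, and*
$$\hat\mu(\xi)=0\iff\xi\in\bigcup_{n\ge1}B_n^t(\pm v+\mathbb Z^2).\tag{1}$$

*Proof.* The series $\sum B_n^{-1}d_n$ of independent variables converges in law. By Lévy's theorem, applied to each coordinate, it converges almost surely. So $B_n^{-1}d_n\to0$ in probability. Since $d_n$ equals each of $(1,0),(0,1)$ with probability $\frac13$, both columns of $B_n^{-1}$ tend to $0$. Applying $B_N$ to the convergent series $\sum_{n>N}B_n^{-1}d_n$ gives the convergent series $\sum_{n>N}A_{N+1}^{-1}\cdots A_n^{-1}d_n$, whose law is the tail measure. Finally, $\hat\delta_{B_n^{-1}\mathcal D}(\xi)=\phi(B_n^{-t}\xi)$, so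
$$\hat\mu(\xi)=\prod_{n\le N}\phi(B_n^{-t}\xi)\cdot\mathbb E\,e^{-2\pi i\langle\xi,\sum_{n>N}B_n^{-1}d_n\rangle}.$$
As $N\to\infty$ the remainder $\sum_{n>N}B_n^{-1}d_n$ tends to $0$ almost surely, so the last factor tends to $1$ and is nonzero for large $N$. Hence $\hat\mu(\xi)=0$ if and only if some $\phi(B_n^{-t}\xi)=0$, that is, $B_n^{-t}\xi\in\pm v+\mathbb Z^2$. $\square$

**Fact 2 (completeness).** *Let $\{e_\lambda\}_{\lambda\in\Lambda}$ be orthonormal in $L^2(\mu)$. Then $\sum_{\lambda\in\Lambda}|\hat\mu(\xi+\lambda)|^2\le1$ for all $\xi$. If equality holds for a dense set of $\xi$, then $\Lambda$ is a spectrum; if $\Lambda$ is a spectrum, equality holds for all $\xi$.*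

*Proof.* We have $\langle e_{-\xi},e_\lambda\rangle=\hat\mu(\xi+\lambda)$ and $\|e_{-\xi}\|=1$, so the inequality is Bessel's, and equality means that $e_{-\xi}$ lies in the closed span of the $e_\lambda$. Since $\xi\mapsto e_{-\xi}\in L^2(\mu)$ is continuous (dominated convergence), a dense set of $\xi$ gives all $\xi$. All exponentials together span a dense subspace: if $g\in L^2(\mu)$ is orthogonal to all of them, the finite complex measure $\bar g\mu$ has zero Fourier transform, so $g=0$. The last claim is Parseval's identity. $\square$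

If $\Lambda$ is a spectrum, so is $\Lambda-\lambda_0$, since multiplication by $e_{-\lambda_0}$ is unitary. So we may always assume $0\in\Lambda$, and then every nonzero $\lambda\in\Lambda$ is a zero of $\hat\mu$.

## 3. A spectrum forces $A_n^tv\in\mathbb Z^2$ for $n\ge2$

This section proves Theorem 2. Let $\mu=\mu_{\{A_n\}}$ be spectral.

**Step 1. Remove $A_1$, so that all frequencies lie in $\frac13\mathbb Z^2$.** Push $\mu$ forward by $A_1$. The image $\mu'$ is the law of $d_1+\sum_{n\ge2}F_n^{-1}d_n$, where $F_1=I$ and $F_n=A_n\cdots A_2$. It has a spectrum $\Lambda'\ni0$, namely $A_1^{-t}$ times a spectrum of $\mu$ that contains $0$. Moreover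
$$\hat\mu'=\phi\,\hat\nu,\qquad\nu=\mu_{\{A_2,A_3,\dots\}}.$$
As in Fact 1, the zeros of $\hat\mu'$ lie in $\bigcup_{n\ge1}F_n^t(\pm v+\mathbb Z^2)\subset\frac13\mathbb Z^2$. Hence $\Lambda'\subset\frac13\mathbb Z^2$.

**Step 2. Split $\Lambda'$ by residue classes, so that $\phi$ factors out.** Let $\mathcal G=\frac13\mathbb Z^2/\mathbb Z^2$, a group of order $9$, and let $V=\{0,v,-v\}\le\mathcal G$. For $g\in\mathcal G$ put
$$\Lambda_g=\Lambda'\cap g,\qquad q_g(\xi)=\sum_{\lambda\in\Lambda_g}|\hat\nu(\xi+\lambda)|^2 .$$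
Call $S\subset\mathcal G$ a *transversal* if it contains exactly one element of each of the three cosets of $V$, and let $\Lambda_S=\bigcup_{g\in S}\Lambda_g$. For example, in the case $A_n=3I$ of Test 1 we get $\Lambda'=\frac13\mathbb Z(1,-1)=\mathbb Zv$, which meets only the classes $0,v,-v$, and $\Lambda_S$ is one of $3\mathbb Zv$, $v+3\mathbb Zv$, $-v+3\mathbb Zv$.

Let $\lambda\ne\lambda'$ in $\Lambda_S$. If they lie in the same class, $\lambda-\lambda'\in\mathbb Z^2$. If they lie in different classes of $S$, the class of $\lambda-\lambda'$ is not in $V$. In both cases $\lambda-\lambda'\notin\pm v+\mathbb Z^2$, so $\phi(\lambda-\lambda')\neq0$. From $0=\hat\mu'(\lambda-\lambda')=\phi(\lambda-\lambda')\,\hat\nu(\lambda-\lambda')$ we get $\hat\nu(\lambda-\lambda')=0$. So $\Lambda_S$ is orthonormal for $\nu$, and Bessel gives $\sum_{g\in S}q_g(\xi)\le1$ for every transversal $S$ and every $\xi$.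

**Step 3. Squeeze, using Parseval for $\Lambda'$.** First, $\sum_{\theta\in V}|\phi(\xi+\theta)|^2=1$ for all $\xi$. Indeed $\langle v,d\rangle$ takes the values $0,\frac13,-\frac13$ on $\mathcal D$, so the three numbers $\phi(\xi+jv)$, $j=0,1,-1$, are $\frac13$ times the discrete Fourier transform on $\mathbb Z/3$ of the three unimodular numbers $e^{-2\pi i\langle\xi,d\rangle}$. The sum of their squares is $\frac19\cdot3\cdot3=1$. Now, with $K$ running over the cosets of $V$,
$$1=\sum_{\lambda\in\Lambda'}|\hat\mu'(\xi+\lambda)|^2=\sum_{g\in\mathcal G}|\phi(\xi+g)|^2q_g(\xi)\le\sum_K\max_{g\in K}q_g(\xi)\le1.\tag{2}$$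
The first inequality holds because on each coset we average with weights of sum $1$. The second follows from Step 2, with $S$ consisting of maximizers at $\xi$. So all are equalities. If $\xi\notin\frac13\mathbb Z^2$, every weight $|\phi(\xi+g)|^2$ is positive. Therefore $q_g(\xi)$ is constant for $g$ in each coset of $V$, and $\sum_{g\in S}q_g(\xi)=1$ for *every* transversal $S$. This has two consequences.

(i) For every transversal $S$, $\Lambda_S$ is a spectrum of $\nu$, by Fact 2.

(ii) If $\Lambda_g\neq\emptyset$, then $\Lambda_{g'}\ne\emptyset$ for all $g'\in g+V$. For $\lambda\in\Lambda_g$ choose $\xi\notin\frac13\mathbb Z^2$ so near $-\lambda$ that $\hat\nu(\xi+\lambda)\ne0$; then $q_{g'}(\xi)=q_g(\xi)>0$. In particular, as $0\in\Lambda'$, we have $\Lambda'\cap(v+\mathbb Z^2)\neq\emptyset$.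

**Step 4. Choose a transversal that avoids the class of $A_2^tv$.** Let $g_*\in\mathcal G$ be the class of $A_2^tv\in\frac13\mathbb Z^2$, and suppose $g_*\neq0$. Choose a transversal $S$ with $0\in S$ and $g_*\notin S$. If $g_*\in V$ this is automatic, since $S\cap V=\{0\}$; otherwise pick an element other than $g_*$ from $g_*+V$. By (i), $\Lambda_S\ni0$ is a spectrum of $\nu=\mu_{\{A_2,A_3,\dots\}}$. Apply (ii) to $\nu$ in place of $\mu$: now $A_2$ plays the role of $A_1$, and $A_2^{-t}\Lambda_S\ni0$ plays the role of $\Lambda'$. There is $\lambda\in\Lambda_S$ with $A_2^{-t}\lambda\in v+\mathbb Z^2$, that is, $\lambda\in A_2^tv+A_2^t\mathbb Z^2\subset A_2^tv+\mathbb Z^2$. So $\lambda$ has class $g_*\notin S$, a contradiction. Hence $A_2^tv\in\mathbb Z^2$.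

**Step 5. Iterate.** By (i), $\nu=\mu_{\{A_2,A_3,\dots\}}$ is spectral, so the same argument gives $A_3^tv\in\mathbb Z^2$, and inductively $A_n^tv\in\mathbb Z^2$ for all $n\ge2$. This proves Theorem 2. $\blacksquare$

## 4. Spectra built level by level, and the tail bound that completeness needs

For the converse, a sensible person continues the two-level example: build finite spectra for the partial convolutions, nest them, and take the union. Orthogonality is free. The proof of Theorem 3 shows what completeness costs.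

Let $A_n^tv\in\mathbb Z^2$ for $n\ge2$. As in Section 3, it suffices to treat $\mu'$, the law of $\sum_{i\ge1}F_i^{-1}d_i$ with $F_1=I$, $F_i=A_i\cdots A_2$. Since $F_n^{-1}=A_1B_n^{-1}$, Fact 1 gives $\|F_n^{-1}\|\to0$. Let $\mu'_n$ be the law of the $n$-th partial sum, so
$$\hat\mu'(\xi)=\hat\mu'_n(\xi)\,\hat\nu_n(F_n^{-t}\xi),\qquad n\ge1.\tag{3}$$
Call $n\ge1$ *good* if $|\hat\nu_n(\xi)|\ge c$ for all $|\xi|\le\frac12+\eta$.

**Step 1. Construct nested finite sets $\Lambda_j$, each frequency placed where the tail is controlled.** Let $\Lambda_0=\{0\}$, $n_0=0$. Given $\Lambda_j$ (finite) and $n_j$, choose a good $n_{j+1}>n_j$ with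
$$|F_{n_{j+1}}^{-t}(\xi+\lambda)|\le\eta\quad\text{for all }\lambda\in\Lambda_j,\ |\xi|\le j .$$
For each tuple $(x_i)_{n_j<i\le n_{j+1}}$ with entries in $\{0,v,-v\}$ let
$$\omega=\sum_{n_j<i\le n_{j+1}}F_i^tx_i+F_{n_{j+1}}^tk,$$
with $k\in\mathbb Z^2$ chosen so that $F_{n_{j+1}}^{-t}\omega\in[-\frac12,\frac12)^2$. The zero tuple gives $\omega=0$. Let $\Lambda_{j+1}$ be the set of all $\lambda+\omega$ with $\lambda\in\Lambda_j$. Then $\Lambda_j\subset\Lambda_{j+1}$.

**Step 2. $\Lambda_j$ is a spectrum of $\mu'_{n_j}$ with $3^{n_j}$ elements, and it is orthonormal for $\mu'$.** Elements of $\Lambda_j$ have the form $\sum_{i\le n_j}F_i^tx_i+\sum_{l\le j}F_{n_l}^tk_l$, where $k_l$ depends only on $(x_i)_{i\le n_l}$. Take two different tuples, and let $i_0$ be the first index with $x_{i_0}\neq x'_{i_0}$. The $k_l$ with $n_l<i_0$ agree. For $i>i_0$ we have $F_i^tv=F_{i_0}^tA_{i_0+1}^t\cdots A_i^tv\in F_{i_0}^t\mathbb Z^2$, since $i\ge2$. For $n_l\ge i_0$ we have $F_{n_l}^t\mathbb Z^2\subset F_{i_0}^t\mathbb Z^2$.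 Finally $x_{i_0}-x'_{i_0}\in\{\pm v,\pm2v\}$ and $2v\equiv-v$ mod $\mathbb Z^2$. So the difference of the two frequencies lies in $F_{i_0}^t(\pm v+\mathbb Z^2)$, where the factor $\phi(F_{i_0}^{-t}\,\cdot\,)$ vanishes, and with it $\hat\mu'_{n_j}$ and $\hat\mu'$. In particular the difference is not $0$. We have $3^{n_j}$ distinct orthonormal exponentials in $L^2(\mu'_{n_j})$, a space of dimension at most $3^{n_j}$.

**Step 3. Completeness of $\Lambda=\bigcup_j\Lambda_j$.** By Step 2, $\Lambda$ is orthonormal in $L^2(\mu')$. Fix $\xi$, and let $s_j=\sum_{\lambda\in\Lambda_j}|\hat\mu'(\xi+\lambda)|^2$, which increases to some $s\le1$. Let $l-1\ge|\xi|$ and $\lambda\in\Lambda_l$, say $\lambda=\lambda^-+\omega$ with $\lambda^-\in\Lambda_{l-1}$. Then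
$$|F_{n_l}^{-t}(\xi+\lambda)|\le|F_{n_l}^{-t}(\xi+\lambda^-)|+|F_{n_l}^{-t}\omega|\le\eta+\tfrac12 .$$
So (3) gives $|\hat\mu'(\xi+\lambda)|\ge c\,|\hat\mu'_{n_l}(\xi+\lambda)|$. By Parseval in $L^2(\mu'_{n_l})$, for $j<l$,
$$s\ge s_j+\sum_{\lambda\in\Lambda_l\setminus\Lambda_j}|\hat\mu'(\xi+\lambda)|^2\ge s_j+c^2\Big(1-\sum_{\lambda\in\Lambda_j}|\hat\mu'_{n_l}(\xi+\lambda)|^2\Big).$$
Let $l\to\infty$ with $j$ fixed: the last sum is finite and tends to $s_j$. Then let $j\to\infty$: $s\ge s+c^2(1-s)$, so $s=1$. By Fact 2, $\Lambda$ is a spectrum of $\mu'$, so $\mu$ is spectral.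

**Step 4. Finitely many matrices: compactness supplies the bound.** Let $\{A_n:n\ge2\}$ be finite and $\sum_m\alpha_m<\infty$, where $\alpha_m=\sup_{n\ge1}\|A_{n+1}^{-1}\cdots A_{n+m}^{-1}\|$. Necessity is Theorem 2. For sufficiency, suppose that with $\eta=\frac14$ no $c>0$ works for all $n\ge1$. Then there are $n_j\ge1$ and $|\xi_j|\le\frac34$ with $\hat\nu_{n_j}(\xi_j)\to0$. Passing to a subsequence, $\xi_j\to\xi$, and (diagonal argument) for every $i\ge1$ the matrix $A_{n_j+i}$ equals a fixed $A_i'$ for all large $j$. Compare, with the same digits, $X_j=\sum_m(A_{n_j+m}\cdots A_{n_j+1})^{-1}d_m$ and $X'=\sum_m(A'_m\cdots A_1')^{-1}d_m$. The first $M$ terms agree for large $j$, and both tails are at most $\sum_{m>M}\alpha_m$ in sup norm. So $\nu'=\mu_{\{A_i'\}}$ exists, $X_j\to X'$ uniformly, and $\hat\nu_{n_j}(\xi_j)\to\hat\nu'(\xi)$. Hence $\hat\nu'(\xi)=0$. Since $A_i'^tv\in\mathbb Z^2$ for all $i\ge1$, (1) shows $\xi\in\mathbb Z^2$. With $|\xi|\le\frac34$ this forces $\xi=0$,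 contradicting $\hat\nu'(0)=1$. So the criterion applies, and Theorem 3 is proved. $\blacksquare$

**Where this stops.** Assume only $A_n^tv\in\mathbb Z^2$ for $n\ge2$. By (1) applied to $\nu_n$, all zeros of $\hat\nu_n$ lie in $\mathbb Z^2\setminus\{0\}$. So $\hat\nu_n$ is zero-free on the box $|\xi|\le\frac34$, and $c_n=\min_{|\xi|\le3/4}|\hat\nu_n|>0$ for *every* $n$. What Step 3 uses is one $c$ for infinitely many $n$. If the matrices vary without bound, nothing yet prevents $c_n\to0$. The failure of a sufficient criterion does not show that $\mu$ is not spectral, so a counterexample needs an independent obstruction. For $|\det A_n|=3$ there is one.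

## 5. Determinant $\pm3$: a spectral measure must have density $0$ or $1$

Throughout this section assume, for all $n\ge1$,
$$|\det A_n|=3,\qquad A_n^tv\in\mathbb Z^2,\qquad\sum_n\|B_n^{-1}\|<\infty.\tag{4}$$
Then $\sum B_n^{-1}d_n$ converges uniformly, so $\mu$ exists and has compact support. Put $D_{(0)}=\{0\}$ and $D_{(n)}=A_nD_{(n-1)}+\mathcal D\subset\mathbb Z^2$. The $n$-th partial sum is $\sum_{j\le n}B_j^{-1}d_j=B_n^{-1}d$ with $d=\sum_{j\le n}A_n\cdots A_{j+1}d_j\in D_{(n)}$.

**(a) $D_{(n)}$ is a complete residue system of $\mathbb Z^2/B_n\mathbb Z^2$, and $\#D_{(n)}=3^n$.** Let $\mathcal L=\{x\in\mathbb Z^2:x_1\equiv x_2\bmod3\}$, of index $3$. Since $(1,-1)A_n\in3\mathbb Z^2$, we have $A_n\mathbb Z^2\subset\mathcal L$; both have index $3$, so $A_n\mathbb Z^2=\mathcal L$. The values of $x_1-x_2$ on $\mathcal D$ are $0,1,-1$, so $\mathcal D$ represents $\mathbb Z^2/\mathcal L$. Now induct. Given $x\in\mathbb Z^2$, write $x=d+A_ny$ with $d\in\mathcal D$, and $y=d'+B_{n-1}u$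 with $d'\in D_{(n-1)}$; then $x=(A_nd'+d)+B_nu$. So $D_{(n)}$ meets every class mod $B_n\mathbb Z^2$. There are $3^n$ classes and at most $3^n$ elements of $D_{(n)}$. In particular digit representations are unique, and the random $d$ above is uniform on $D_{(n)}$.

*Example.* Let $A_n=A=\begin{pmatrix}1&-1\\1&2\end{pmatrix}$. Then $\det A=3$ and $(1,-1)A=(0,-3)$. Further $A^2=3U$ with $U=\begin{pmatrix}0&-1\\1&1\end{pmatrix}$ and $U^6=I$, so (4) holds. Here $D_{(2)}$ consists of $(0,0),(1,0),(0,1),(1,1),(2,1),(1,2),(-1,2),(0,2),(-1,3)$, and $B_2\mathbb Z^2=3\mathbb Z^2$. One checks that the nine points represent all nine classes mod $3$. By Theorem 3 this $\mu$ is spectral.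

**(b) $\hat\mu(k)=0$ for $k\in\mathbb Z^2\setminus\{0\}$.** Since $\|B_n^{-t}\|\le2\|B_n^{-1}\|\to0$, we have $0<|B_n^{-t}k|<1$ for large $n$, so $B_n^{-t}k\notin\mathbb Z^2$. Then $x\mapsto e^{-2\pi i\langle B_n^{-t}k,x\rangle}$ is a nontrivial character of $\mathbb Z^2$, and it is trivial on $B_n\mathbb Z^2$ because $\langle B_n^{-t}k,B_ny\rangle=\langle k,y\rangle$. By (a), its sum over $D_{(n)}$ is $0$. So the $n$-th partial convolution has zero transform at $k$ for all large $n$, and so does $\mu$.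

**(c) $\mu=f\,dx$ with $0\le f\le1$ and $\sum_{k\in\mathbb Z^2}f(x+k)=1$ for a.e. $x$.** By (b), $\mu$ projects to Haar measure on $\mathbb R^2/\mathbb Z^2$. If $E$ is a Borel subset of a translate of $[0,1)^2$, then $\mu(E)\le\mu(E+\mathbb Z^2)=|E|$. Cutting null sets into such pieces shows absolute continuity, and then $f\le1$ a.e. The sum is the density of the projection.

**(d) If $\mu$ is spectral, then $f=\mathbf 1_T$ a.e. for some $T$ with $|T|=1$.** Let $\Lambda\ni0$ be a spectrum. By (1), $\Lambda\setminus\{0\}\subset\bigcup_nB_n^t(\pm v+\mathbb Z^2)$, and $B_n^tv=A_1^t\cdots A_{n-1}^t(A_n^tv)\in\mathbb Z^2$; so $\Lambda\subset\mathbb Z^2$. By (b), the whole family $\{e_k\}_{k\in\mathbb Z^2}$ is orthonormal in $L^2(\mu)$, so completeness of $\Lambda$ forces $\Lambda=\mathbb Z^2$. Hence *periodic* functions are dense in $L^2(\mu)$, and this is very restrictive. Fix $k\in\mathbb Z^2$ and $g=\mathbf 1_{k+[0,1)^2}$. There are $\mathbb Z^2$-periodic trigonometric polynomials $g_j\to g$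 in $L^2(\mu)$. For periodic $p$ we have $\int|p|^2d\mu=\int_{[0,1)^2}|p|^2dx$, so $(g_j)$ is Cauchy in $L^2(\mathbb R^2/\mathbb Z^2)$ and converges there, hence also in $L^2(\mu)$, to a periodic $p$. Thus $p=g$ $\mu$-a.e. For a.e. $x\in[0,1)^2$: if $f(x+k)>0$, then $p(x)=g(x+k)=1$; if $f(x+k')>0$ for some $k'\neq k$, then $p(x)=g(x+k')=0$. These exclude each other. Letting $k$ run over $\mathbb Z^2$: for a.e. $x$ at most one $k$ has $f(x+k)>0$, and there $f(x+k)=1$ by (c). So $f\in\{0,1\}$ a.e.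

So we must produce a "gray" density. The density $f$ is a limit of indicators, and a limit of indicators is gray when they oscillate at finer and finer scales. A one-dimensional picture: $T_n=\bigcup_{j=0}^{n-1}[\frac{2j}n,\frac{2j+1}n)$ has length $1$ and $\mathbf 1_{T_n}\to\frac12\mathbf 1_{[0,2)}$ weakly, and a translation by the tiny amount $\frac1n$ moves $T_n$ entirely off itself. Such tiny translations are what we test for.

**(e) Put $\rho_n(z)=3^{-n}\#\{d\in D_{(n)}:d+z\in D_{(n)}\}$. If $f=\mathbf 1_T$, $z_n\in\mathbb Z^2$, and $B_n^{-1}z_n\to0$ along a sequence of $n\to\infty$, then $\rho_n(z_n)\to1$ along it.** Let $T_n=\bigcup_{d\in D_{(n)}}B_n^{-1}(d+[0,1)^2)$, a disjoint union of $3^n$ cells of area $3^{-n}$, so $|T_n|=1$. The measure $\mathbf 1_{T_n}dx$ is the law of $B_n^{-1}(d+Y)$, with $d$ uniform on $D_{(n)}$ and $Y$ uniform on $[0,1)^2$, independent. Since $B_n^{-1}Y\to0$, it converges weakly to $\mu$. As $\|\mathbf 1_{T_n}\|_2=1$, and continuous compactly supported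 functions are dense in $L^2$, we get $\mathbf 1_{T_n}\to f$ weakly in $L^2$. Testing with $f=\mathbf 1_T$ gives $|T_n\cap T|\to\int f^2=1$, so $|T_n\triangle T|=2-2|T_n\cap T|\to0$. With $t_n=B_n^{-1}z_n\to0$,
$$\|\mathbf 1_{T_n}-\mathbf 1_{T_n+t_n}\|_1\le2|T_n\triangle T|+\|\mathbf 1_T-\mathbf 1_{T+t_n}\|_1\to0,$$
by continuity of translations in $L^1$. Hence $|T_n\cap(T_n+t_n)|\to1$. Since $T_n+t_n$ consists of the cells $B_n^{-1}(d+z_n+[0,1)^2)$, this area is $3^{-n}\#(D_{(n)}\cap(D_{(n)}+z_n))=\rho_n(z_n)$.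

**Consequence.** To prove Theorem 1 it suffices to construct $A_n$ with (4), and $z_n\in\mathbb Z^2$ with $B_n^{-1}z_n\to0$ and $\rho_n(z_n)\le\frac12$ along a sequence $n\to\infty$.

## 6. Blocks of matrices whose digit sets count the ternary digit 2

For integers $m\ge1$ and $a\ge0$ let
$$P(a)=\begin{pmatrix}0&1\\3&-2-3a\end{pmatrix},\qquad R=\begin{pmatrix}1&0\\4&3\end{pmatrix},$$
and let the *block* $(m,a)$ be the $m$ matrices $P(a),R,\dots,R$, in this order ($m-1$ copies of $R$). The determinants are $-3$ and $3$, and $(1,-1)P(a)=(-3,3+3a)$, $(1,-1)R=(-3,-3)$. So the first two conditions in (4) hold.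

**Step 1. The product along a block.** Put
$$C_s=\begin{pmatrix}1&0\\-2&3^s\end{pmatrix},\quad C_s^{-1}(x,y)=\Big(x,\frac{2x+y}{3^s}\Big),\quad Q(a)=\begin{pmatrix}a&1\\1&0\end{pmatrix},\quad Q(a)^{-1}=\begin{pmatrix}0&1\\1&-a\end{pmatrix}.$$
Direct multiplication gives $C_1Q(a)^{-1}=P(a)$ and $RC_{s-1}=C_s$. So the product of the first $s$ matrices of the block, later ones on the left, is $C_sQ(a)^{-1}$.

**Step 2. The digit set of a block.** Let $N(\tau)$ be the number of ternary digits of $\tau$ equal to $2$. The digit set of the block is $E_1=\mathcal D$, $E_s=RE_{s-1}+\mathcal D$, and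
$$E_m=\{e(\tau):0\le\tau<3^m\},\qquad e(\tau)=(N(\tau),\ \tau-2N(\tau)).$$
For $m=1$: $e(0)=(0,0)$, $e(1)=(0,1)$, $e(2)=(1,0)$. For the induction, $R\,(N(\sigma),\sigma-2N(\sigma))=(N(\sigma),3\sigma-2N(\sigma))$, and adding $(0,0)$, $(0,1)$, $(1,0)$ gives $e(3\sigma)$, $e(3\sigma+1)$, $e(3\sigma+2)$. For $m=2$ the nine points are $(0,0),(0,1),(1,0),(0,3),(0,4),(1,3),(1,4),(1,5),(2,4)$.

In the coordinates given by $C_m$ we have $C_m^{-1}e(\tau)=(N(\tau),\tau/3^m)$: the second coordinate fills $[0,1)$ evenly, while the first is a rapidly oscillating counter. A shift of $\tau$ that is tiny relative to $3^m$ can change the counter.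

*The tail bound of Section 4 fails here.* Consider the measure $\nu$ of a sequence that starts with a block $(m,a)$. At $\xi=(0,\frac12)$ the contribution of that block to $\hat\nu$ is $\mathbb E\,e^{-2\pi i\langle\xi,Q(a)C_m^{-1}e(\tau)\rangle}$ with $\tau$ uniform. Since $Q(a)(N,\tau/3^m)=(aN+\tau/3^m,N)$, this is $\mathbb E(-1)^{N(\tau)}=(\frac23-\frac13)^m=3^{-m}$. So $|\hat\nu(0,\frac12)|\le3^{-m}$.

**Step 3. Parameters.** For $i\ge1$ let $r_i=i+9$ and
$$m_i=3^{r_i},\quad h_i=r_i+1,\quad H_i=r_i+3,\quad L_i=2^{r_i},\quad a_1=0,\quad a_{i+1}=3^{h_i}\sum_{l=0}^{L_i-1}3^{lH_i}.$$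
So $a_{i+1}$ has $L_i$ ternary digits $1$, spaced $H_i$ apart. (Section 8 shows why.) For $r\ge10$ we have $(r+3)(2^r+1)\le\frac12 3^r$: at $r=10$ this reads $13325\le29524.5$, and from $r$ to $r+1$ the left side grows by a factor less than $\frac{14}{13}\cdot2<3$. Hence
$$h_i+L_iH_i\le\tfrac12m_i,\qquad a_{i+1}<3^{m_i/2},\qquad a_i\le3^{m_i/6}\ (i\ge1),\tag{5}$$
the last because $m_i=3m_{i-1}$ and $a_1=0$.

The sequence $(A_n)$ is the concatenation of blocks $1,2,3,\dots$, where block $2i-1$ is $(m_i,a_i)$ and block $2i$ is $(m_i,0)$.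

**Step 4. Summability of $\|B_n^{-1}\|$.** Let $G_J$ be the product of block $J$, so $G_{2i-1}^{-1}=Q(a_i)C_{m_i}^{-1}$ and $G_{2i}^{-1}=Q(0)C_{m_i}^{-1}$. Let $\Gamma_i=G_{2i-1}^{-1}G_{2i}^{-1}$, and write $m=m_i$. For $|(x,y)|\le1$ we have $G_{2i}^{-1}(x,y)=(x_1,y_1)=\big(\frac{2x+y}{3^m},x\big)$, so $|x_1|\le3^{1-m}$, $|y_1|\le1$, and $\Gamma_i(x,y)=\big(a_ix_1+\frac{2x_1+y_1}{3^m},\,x_1\big)$. As $2\cdot3^{1-m}+1\le3$,
$$\|\Gamma_i\|\le(a_i+1)3^{1-m_i}\le3^{2-5m_i/6}\le3^{-2m_i/3},\tag{6}$$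
using $a_i+1\le2\cdot3^{m_i/6}\le3^{1+m_i/6}$ and $m_i\ge12$.

If $n$ lies inside block $2i-1$, then $B_n^{-1}=\Gamma_1\cdots\Gamma_{i-1}Q(a_i)C_s^{-1}$ for some $s\ge1$. Inside block $2i$, $B_n^{-1}=\Gamma_1\cdots\Gamma_{i-1}Q(a_i)C_{m_i}^{-1}Q(0)C_s^{-1}$. Since $\|C_s^{-1}\|=1$ for $s\ge1$, $\|Q(0)\|=1$ and $\|Q(a)\|=a+1$, in both cases $\|B_n^{-1}\|\le(a_i+1)\prod_{l<i}\|\Gamma_l\|$. For $i\ge2$ the $2m_i$ such terms contribute at most
$$2m_i\cdot2\cdot3^{m_{i-1}/2}\cdot3^{-2m_{i-1}/3}=12\,m_{i-1}\,3^{-m_{i-1}/6},$$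
which is summable in $i$. So (4) holds and Section 5 applies.

**Step 5. Test vectors.** Let $n(I)$ be the index at the end of block $2I$, and put $z_{n(I)}=(a_{I+1},1)$. Then
$$|B_{n(I)}^{-1}z_{n(I)}|=|\Gamma_1\cdots\Gamma_I\,z_{n(I)}|\le3^{-2m_I/3}\cdot3^{m_I/2}=3^{-m_I/6}\to0 .$$
It remains to prove that $\rho_{n(I)}(z_{n(I)})\le\frac12$ for all $I$.

## 7. The overlap as a return probability of a Markov chain

**Step 1. Peel off one block.** Let $\mathcal D_J$ be $D_{(n)}$ at the end of block $J$, with $\mathcal D_0=\{0\}$, and let $\bar\rho_J(z)=\mathbb P(d+z\in\mathcal D_J)$ for $d$ uniform on $\mathcal D_J$; so $\rho_{n(I)}=\bar\rho_{2I}$. Let $m$ be the length of block $J$ and $Q$ its matrix $Q(\cdot)$. Then $\mathcal D_J=G_J\mathcal D_{J-1}+E_m$. By uniqueness of digit representations, $d=G_Jd^-+e(\tau)$ with $d^-$ uniform on $\mathcal D_{J-1}$ and $\tau$ uniform on $\{0,\dots,3^m-1\}$, independent.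

Let $\ell(x)=2x_1+x_2$. Because $Q$ is unimodular, $G_J\mathbb Z^2=C_m\mathbb Z^2=\{x\in\mathbb Z^2:\ell(x)\equiv0\bmod3^m\}$; and $\ell(e(\tau))=\tau$. Put $k=\ell(z)=2z_1+z_2$. If $d+z=G_Jd'^-+e(\tau')$ with $d'^-\in\mathcal D_{J-1}$, then applying $\ell$ mod $3^m$ gives $\tau'=(\tau+k)\bmod3^m$, and solving for $d'^-$ gives $d'^-=d^-+z^-$ with
$$z^-=QC_m^{-1}\big(z+e(\tau)-e(\tau')\big)=Q\,\big(z_1+N(\tau)-N(\tau'),\ q\big),\qquad q=\frac{k+\tau-\tau'}{3^m}\in\mathbb Z.\tag{7}$$
Conversely, with this $\tau'$ and $z^-$ one always has $d+z=G_J(d^-+z^-)+e(\tau')$. So $d+z\in\mathcal D_J$ if and only if $d^-+z^-\in\mathcal D_{J-1}$, and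
$$\bar\rho_J(z)=\mathbb E_\tau\,\bar\rho_{J-1}(z^-),\qquad\bar\rho_0(z)=\mathbf 1_{z=0}.$$
Thus $\bar\rho_J(z)=\mathbb P(Z_0=0)$ for the Markov chain $Z_J=z$, $Z_{j-1}=(Z_j)^-$, driven by independent uniform $\tau$'s.

Say there is *no wrap* if $0\le\tau+k<3^m$; then $\tau'=\tau+k$ and $q=0$. A wrap has probability at most $|k|3^{-m}$.

**Step 2. Follow the chain through a pair of blocks.** Start at $Z_{2I}=(a_{I+1},1)$. Suppose that $Z_{2i}=(a_{i+1}w,w)$ with $1\le|w|\le m_{i+1}$; this is true for $i=I$ with $w=1$.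

In block $2i$, with matrix $Q(0)$: $k=(2a_{i+1}+1)w$. Without wrap, (7) gives $Z_{2i-1}=Q(0)(a_{i+1}w+\Delta,0)=(0,u)$ with $u=a_{i+1}w+\Delta$, where $\Delta$ is a difference of two values of $N$, so $|\Delta|\le m_i$. This block clears the first coordinate and moves the large number into the second.

In block $2i-1$, with matrix $Q(a_i)$: $k=u$. Without wrap, $Z_{2i-2}=Q(a_i)(w',0)=(a_iw',w')$ with $w'=N(\tau)-N(\tau')$ and $|w'|\le m_i$. Because the first coordinate was cleared, $w'$ is purely the change of the counter when $u$ is added.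

If also $w'\ne0$, the hypothesis holds for $i-1$; and for $i=1$ we end at $Z_0=(0,w')\ne0$. So the chain can end at $0$ only if, at some $i$, there is a wrap or $w'=0$.

**Step 3. Union bound.** The two values of $|k|$ in stage $i$ have sum at most $(3a_{i+1}+1)m_{i+1}+m_i\le5a_{i+1}m_{i+1}$. In block $2i-1$ the digit variable $\tau$ is independent of $u$. Hence
$$\rho_{n(I)}(a_{I+1},1)\le\sum_{i\ge1}\big(5a_{i+1}m_{i+1}3^{-m_i}+\pi_i\big),\qquad\pi_i=\sup_u\mathbb P\big(N(\tau)=N((\tau+u)\bmod3^{m_i})\big),\tag{8}$$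
where $\tau$ is uniform on $\{0,\dots,3^{m_i}-1\}$ and the supremum is over $u=a_{i+1}w+\Delta$ with integers $1\le|w|\le m_{i+1}$, $|\Delta|\le m_i$.

## 8. Adding a number with many isolated digits spreads the count of 2's

*Why $u=1$ would not do.* For $m\ge2$, when does adding $1$ modulo $3^m$ leave $N$ unchanged? If the last digit is $0$ ($0\to1$): always. If it is $1$ ($1\to2$): never. If it is $2$, we lose a $2$ and carry; the loss is repaired exactly when the next digit is $1$ (a next digit $2$ loses at least one more in total, after any final gain of one). The probability is $\frac13+\frac19=\frac49$ for every $m\ge2$. Such terms are not summable over the stages, and (8) would be useless. To make $N$ unlikely to return to the same value, $u$ must have many nonzero digits that act independently. The digits of $a_{i+1}$ were spread out for that.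

**Claim.** $\displaystyle\pi_i\le\frac{3}{2\sqrt{L_i}}$ for every $i\ge1$.

Drop the index $i$ from $r,m,h,H,L$ and write $a=a_{i+1}$.

**Step 1. Reduce to $w\ge1$.** If $\tau$ is uniform, so is $\tau'=(\tau+u)\bmod3^m$, and $\tau=(\tau'-u)\bmod3^m$. So $u$ and $-u$ give the same probability, and we may assume $w\ge1$. Then $u>0$, since $a\ge3^h=3m>|\Delta|$.

**Step 2. Find isolated nonzero digits of $u$.** We have $w\le m_{i+1}=3^{r+1}$, so $w+1\le3^{r+2}=3^{H-1}$, and $0<3^hw+\Delta<3^h(w+1)\le3^{h+H-1}$. Thus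
$$u=(3^hw+\Delta)+\sum_{l=1}^{L-1}w\,3^{h+lH}$$
is a sum without overlapping ternary digits. The window of positions $[h+lH,h+(l+1)H)$, $1\le l\le L-1$, contains the digits of $w$, with top digit $0$. The digit in position $h+H-1$ is $0$. All digits lie in positions below $h+LH\le m$. Let $3^{s_0}$ be the exact power of $3$ dividing $w$, let $\kappa\in\{1,2\}$ be the digit of $w$ in position $s_0$, and let $p_l=h+lH+s_0$ for $1\le l\le L-1$. Then $u$ has digit $\kappa$ at $p_l$ and digit $0$ at $p_l-1$. If $s_0\ge1$, the latter is a digit of $w$ below $s_0$; if $s_0=0$, position $p_l-1$ is the top of the previous window (or position $h+H-1$ when $l=1$). The pairs $\{p_l-1,p_l\}$ are disjoint.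

**Step 3. Events on which the carry is cut off.** Add digitwise: $c_0=0$ and $\tau_s+u_s+c_s=\tau_s'+3c_{s+1}$ for $0\le s<m$, with $c_s\in\{0,1\}$; the final carry is dropped. Let $S_\kappa=\{0,1\}$ if $\kappa=1$ and $S_\kappa=\{1,2\}$ if $\kappa=2$, and let
$$\mathcal E_l=\{\tau_{p_l-1}\ne2,\ \tau_{p_l}\in S_\kappa\}.$$
These events are independent, each of probability $\frac49$. On $\mathcal E_l$ we have $\tau_{p_l-1}+0+c_{p_l-1}\le2$, so $c_{p_l}=0$. Then at $p_l$ the following happens.

- If $\kappa=1$: the digit goes $0\to1$ or $1\to2$, the outgoing carry is $0$, and the count of $2$'s changes by $0$ or $+1$.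
- If $\kappa=2$: the digit goes $1\to0$ or $2\to1$, the outgoing carry is $1$, and the count changes by $0$ or $-1$.

So $c_{p_l+1}=\kappa-1$ whichever element of $S_\kappa$ the digit is. The rest of the addition does not see which one it was.

**Step 4. A binomial variable appears.** Condition on $\mathcal M=\{l:\mathcal E_l\text{ holds}\}$ and on all digits $\tau_s$ with $s\notin\{p_l:l\in\mathcal M\}$. The positions $p_l-1$ are among the fixed ones. So for $l\in\mathcal M$ the only remaining information is $\tau_{p_l}\in S_\kappa$, and the $\tau_{p_l}$, $l\in\mathcal M$, are conditionally independent and uniform on $S_\kappa$. By Step 3, all carries, and all $\tau'_s$ with $s\notin\{p_l:l\in\mathcal M\}$, are determined. Hence, conditionally, $N(\tau')-N(\tau)$ is a constant plus (if $\kappa=1$) or minus (if $\kappa=2$) a Binomial$(M,\frac12)$ variable, with $M=\#\mathcal M$.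

**Step 5. Atoms of Binomial$(M,\frac12)$ are at most $(M+1)^{-1/2}$.** For $M=0$ this is trivial. For $M=2n$, from $\binom{2n}n4^{-n}=\prod_{k=1}^n\frac{2k-1}{2k}$ and $\prod_{k=1}^n\frac{2k+1}{2k-1}=2n+1$,
$$\Big(\tbinom{2n}n4^{-n}\Big)^2=\frac1{2n+1}\prod_{k=1}^n\frac{(2k-1)(2k+1)}{(2k)^2}\le\frac1{2n+1}.$$
For $M=2n-1$ the largest atom is $\binom{2n-1}n2^{-(2n-1)}=\binom{2n}n4^{-n}\le(2n+1)^{-1/2}\le(M+1)^{-1/2}$.

**Step 6. Average over $M$.** $M$ is Binomial$(L-1,\frac49)$. For Binomial$(L-1,p)$ we have $\frac1{j+1}\binom{L-1}j=\frac1L\binom L{j+1}$, which gives $\mathbb E\frac1{M+1}=\frac{1-(1-p)^L}{Lp}$. So $\mathbb E\frac1{M+1}\le\frac9{4L}$. By Jensen,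
$$\mathbb P(N(\tau')=N(\tau))\le\mathbb E(M+1)^{-1/2}\le\Big(\mathbb E\frac1{M+1}\Big)^{1/2}\le\frac3{2\sqrt L}.$$
This proves the claim. $\square$

## 9. Adding up: overlap below one half under vanishing translations

**Counter terms.** By the claim, since $L_i=2^{r_i}$ with $r_i=10,11,\dots$,
$$\sum_{i\ge1}\pi_i\le\frac32\sum_{r\ge10}2^{-r/2}=\frac3{64}\cdot\frac1{1-2^{-1/2}}<0.17 .$$

**Wrap terms.** By (5) and $m_{i+1}=3^{r_i+1}$,
$$5a_{i+1}m_{i+1}3^{-m_i}\le15\cdot3^{r_i-m_i/2}\le15\cdot3^{-r_i},$$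
because $4r_i\le3^{r_i}=m_i$. The sum over $r_i\ge10$ is at most $15\cdot3^{-10}\cdot\frac32<0.001$.

**End of the proof of Theorem 1.** By (8), $\rho_{n(I)}(z_{n(I)})<\frac12$ for every $I$, while $B_{n(I)}^{-1}z_{n(I)}\to0$ by Step 5 of Section 6. If $\mu$ were spectral, its density would be an indicator by (d), and then (e) would give $\rho_{n(I)}(z_{n(I)})\to1$. So $\mu$ is not spectral. All $A_n$ are integer matrices with $|\det A_n|=3$ and $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge1$, and $\sum\|B_n^{-1}\|<\infty$, so $\mu$ is a compactly supported probability measure. This proves Theorem 1, and Conjecture 1.7 is false. $\blacksquare$
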